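# A dominant operator without Dunford's condition $(C)$

Throughout, $\mathcal H$ is a complex Hilbert space, $B(\mathcal H)$ is the algebra of bounded operators on it, and inner products are linear in the first variable. We write $|T|=(T^*T)^{1/2}$, so $|T|^2=T^*T$ and $|T^*|^2=TT^*$. We also write $\mathbb T=\{|z|=1\}$, $D(\lambda,R)$ for an open disc and $\overline D(\lambda,R)$ for its closure.

## 1. Dominant operators and the function $m_A$

**Definition (hyponormal).** $A\in B(\mathcal H)$ is *hyponormal* if $AA^*\le A^*A$, that is, $\|A^*x\|\le\|Ax\|$ for all $x$.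

Example: the unilateral shift $Se_j=e_{j+1}$ on $\ell^2(\{1,2,\dots\})$, since $SS^*\le I=S^*S$. If $A$ is hyponormal, so is $A-\lambda$ for every $\lambda$, because $(A-\lambda)^*(A-\lambda)-(A-\lambda)(A-\lambda)^*=A^*A-AA^*$.

**Definition ($M$-hyponormal, dominant).** $A$ is *$M$-hyponormal* if there is $M>0$ with $|(A-\lambda)^*|^2\le M|A-\lambda|^2$ for all $\lambda\in\mathbb C$. It is *dominant* if for every $\lambda$ there is $M_\lambda>0$ with $|(A-\lambda)^*|^2\le M_\lambda|A-\lambda|^2$.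

Let $m_A(\lambda)\in[0,\infty]$ be the least $k$ such that
$$\|(A-\lambda)^*x\|\le k\,\|(A-\lambda)x\|\qquad\text{for all }x .$$
Then $M_\lambda=c^2$ is admissible exactly when $m_A(\lambda)\le c$. So $A$ is dominant iff $m_A<\infty$ everywhere, and $M$-hyponormal iff $m_A$ is bounded; in particular $M$-hyponormal operators are dominant. Four rules, all immediate from the definition:

- $m_{\bigoplus A_n}=\sup_n m_{A_n}$.
- $m_{\alpha I+tB}(\lambda)=m_B((\lambda-\alpha)/t)$ for $t>0$.
- $m_A(\lambda)\le(\|A\|+|\lambda|)\,\|(A-\lambda)^{-1}\|$ if $\lambda\notin\sigma(A)$.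
- $m_A(\lambda)\le 3$ if $|\lambda|\ge2\|A\|>0$, because $\|(A-\lambda)^*x\|\le(|\lambda|+\|A\|)\|x\|$ and $\|(A-\lambda)x\|\ge(|\lambda|-\|A\|)\|x\|$.

**Example 1 ($M$-hyponormal, not hyponormal).** For $n\ge2$ let $R_ne_1=e_2$, $R_ne_2=ne_3$, $R_ne_j=e_{j+1}$ for $j\ge3$. It is not hyponormal, since $\|R_n^*e_3\|=n>1=\|R_ne_3\|$. To see that it is $M$-hyponormal, put $D=\operatorname{diag}(1,1,n,n,\dots)$, so $R_n=DSD^{-1}$. Let $x=Dy$ and $B=\|(S-\lambda)y\|$. Since $D\ge I$, we have $\|(R_n-\lambda)x\|=\|D(S-\lambda)y\|\ge B$. With $P$ the projection on $\operatorname{span}(e_1,e_2)$, $D^2=n^2-(n^2-1)P$, so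
$$\|(R_n-\lambda)^*x\|=\|D^{-1}(S-\lambda)^*D^2y\|\le n^2\|(S-\lambda)^*y\|+(n^2-1)\|(S-\lambda)^*Py\| .$$
The first norm on the right is at most $B$, by hyponormality of $S-\lambda$. The vector $(S-\lambda)^*Py$ has coordinates $y_2-\bar\lambda y_1,\,-\bar\lambda y_2,\,0,\dots$. The first two coordinates of $(S-\lambda)y$ give $|\lambda y_1|\le B$ and $|y_1-\lambda y_2|\le B$. If $|\lambda|\le\frac12$, then $B\ge\frac12\|y\|$, so $|y_2|\le2B$ and $|\lambda y_2|\le B$. If $|\lambda|>\frac12$, then $|y_1|\le2B$, so $|\lambda y_2|\le3B$ and $|y_2|\le6B$. In both cases $\|(S-\lambda)^*Py\|\le 6B+B+3B=10B$. Hence $m_{R_n}\le 11n^2$, while $m_{R_n}(0)\ge n$.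

**Example 2 (dominant, not $M$-hyponormal).** Let $A=\bigoplus_{n\ge2}\bigl(\frac1nI+t_nR_n\bigr)$ with $t_n=\frac1{8n^3}$. As $\|R_n\|=n$, the $n$-th summand has $m\le3$ at every $\lambda$ with $|\lambda-\frac1n|\ge\frac1{4n^2}$. At $\lambda=0$ this covers all $n$. Near a given $\lambda\ne0$ it covers all but finitely many $n$, and those have $m\le11n^2$. So $m_A$ is finite everywhere and locally bounded off $0$. But $m_A(\frac1n)\ge m_{R_n}(0)\ge n$, so $m_A$ is unbounded near $0$.

## 2. Local spectra, condition $(C)$ and property $(\beta)$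

**Definition (local spectrum).** For $x\in\mathcal H$, the *local resolvent set* $\rho_A(x)$ is the set of $\lambda$ for which there are an open $U\ni\lambda$ and an analytic $f:U\to\mathcal H$ with $(A-\mu)f(\mu)=x$ for all $\mu\in U$. The *local spectrum* is $\sigma_A(x)=\mathbb C\setminus\rho_A(x)$. For closed $F\subseteq\mathbb C$ put
$$\mathcal H_A(F)=\{x:\sigma_A(x)\subseteq F\}.$$

Since $\sigma_A(x+y)\subseteq\sigma_A(x)\cup\sigma_A(y)$, this is a linear subspace.

**Definition (condition $(C)$).** $A$ satisfies *(Dunford's) condition $(C)$* if $\mathcal H_A(F)$ is closed in $\mathcal H$ for every closed $F\subseteq\mathbb C$.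

**Example 3 (diagonal operators satisfy $(C)$).** Let $A=\operatorname{diag}(\lambda_j)$ on $\ell^2$. If $\lambda$ is not in the closure of $\{\lambda_j:x_j\ne0\}$, then $f(\mu)=(x_j/(\lambda_j-\mu))_j$ (read as $0$ where $x_j=0$) solves the equation near $\lambda$. Conversely, if $f$ solves it on $U$ and $\lambda_j\in U$, then the $j$-th coordinate at $\mu=\lambda_j$ reads $0=x_j$. So $\sigma_A(x)=\overline{\{\lambda_j:x_j\neq0\}}$, and $\mathcal H_A(F)=\{x:x_j=0\text{ whenever }\lambda_j\notin F\}$ is closed.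

**Example 4 (the backward shift fails $(C)$).** Index the basis by $0,1,2,\dots$ and let $S$ be the unilateral shift. For $|\mu|<1$ put $f(\mu)=S(1-\mu S)^{-1}x$; then $(S^*-\mu)f(\mu)=(1-\mu S)(1-\mu S)^{-1}x=x$. So $\sigma_{S^*}(x)\subseteq\mathbb T$ for all $x$. If $x$ is a finite sequence, then $S^{*p}x=0$ for some $p$, and $f(\mu)=-\sum_{i<p}\mu^{-i-1}S^{*i}x$ solves the equation for all $\mu\ne0$. So $\sigma_{S^*}(x)=\emptyset$, and $\mathcal H_{S^*}(\emptyset)$ is dense.

It is not everything. Let $x_j=\frac1{j+1}$ and $g(z)=\sum x_jz^j$. For $|\mu|>1$ we have $f(\mu)=-\sum_{i\ge0}\mu^{-i-1}S^{*i}x$, whose $0$-th coordinate is $-\mu^{-1}g(1/\mu)$. It is unbounded as $\mu\downarrow1$, so no analytic solution exists near $1$. Hence $\mathcal H_{S^*}(\emptyset)$ is not closed. (This operator is not dominant: $S^*e_0=0$ but $Se_0\ne0$.)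

**Definition (property $(\beta)$).** $A$ has *(Bishop's) property $(\beta)$* if, for every open $U$ and analytic $f_k:U\to\mathcal H$ with $(A-\lambda)f_k(\lambda)\to0$ locally uniformly on $U$, one has $f_k\to0$ locally uniformly on $U$.

The backward shift fails it: on $|\mu|<1$ take $f_k(\mu)=k\sum_j\mu^je_j$, for which $(S^*-\mu)f_k(\mu)=0$. The forward shift has it, by Lemma 1 below.

**Property $(\beta)$ implies $(C)$** (Laursen–Neumann, *An Introduction to Local Spectral Theory*, Prop. 1.2.19). Here is the argument. If $(A-\lambda)f(\lambda)=0$ on $U$, then $(\beta)$ applied to $kf$ gives $kf\to0$, so $f=0$. Local solutions are therefore unique, and for $x\in\mathcal H_A(F)$ they glue to one analytic function on $\mathbb C\setminus F$. Let $x_k\in\mathcal H_A(F)$, $x_k\to x$, with solutions $f_k$ on $\mathbb C\setminus F$. Then $(A-\lambda)(f_k-f_l)(\lambda)=x_k-x_l$ is small uniformly in $\lambda$. Applying $(\beta)$ to differences $f_{k_i}-f_{l_i}$ with $k_i,l_i\to\infty$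 shows that $(f_k)$ is Cauchy locally uniformly. Its limit $f$ is analytic with $(A-\lambda)f(\lambda)=x$ off $F$. So $x\in\mathcal H_A(F)$.

## 3. Does dominance force closed local spectral subspaces?

The paper "PF property and property $(\beta)$ for paranormal operators" quotes the fact that hyponormal and $M$-hyponormal operators have $(\beta)$, hence $(C)$, and states that it is not known if dominant operators satisfy $(C)$. In finite dimensions every subspace is closed and there is nothing to ask. So: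

*For every infinite-dimensional complex Hilbert space $\mathcal H$, does every dominant $A\in B(\mathcal H)$ satisfy $(C)$?*

In finite dimensions the hypothesis itself collapses. If $Av=\lambda v$ and $A$ is dominant, then $(A-\lambda)^*v=0$, so $\operatorname{span}(v)$ reduces $A$, and by induction $A$ is normal. On the other hand, all normal diagonal operators pass, by Example 3. The answer is nevertheless no, on every infinite-dimensional space.

**Theorem 1.** Let $\mathcal H$ be an infinite-dimensional complex Hilbert space. There is an invertible dominant $A\in B(\mathcal H)$ with $\sigma(A)=\mathbb T$ such that: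

- (i) $M_\lambda=121$ works for every $\lambda\in\sigma(A)=\mathbb T$;
- (ii) $\mathcal H_A(F)$ is not closed for every closed $F\subset\mathbb C$ such that $F\cap\mathbb T$ has non-empty interior in $\mathbb T$ and $\mathbb T\not\subset F$.

In particular $A$ does not satisfy $(C)$.

We first try to prove the opposite. The point where that attempt fails dictates the shape of $A$.

## 4. A Hilbert-space estimate, and the set $E(A)$ where it breaks

The natural attempt is to prove $(\beta)$ from the inequality defining $m_A$. Where $m_A$ is bounded this succeeds.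

**Lemma 1.** Let $f$ be analytic on a neighborhood of $\overline D(\lambda_0,2R)$, with $m_A\le k<\infty$ and $\|(A-\lambda)f(\lambda)\|\le\gamma$ on that closed disc. Then $\|f\|\le4(1+k)\gamma/R$ on $\overline D(\lambda_0,R)$.

*Proof.* Let $s(t)=\max_{\overline D(\lambda_0,t)}\|f\|$. If $f\equiv0$ on the disc there is nothing to prove; otherwise $s(R)>0$. Let $R\le t<t+\tau\le2R$ and $\mu\in\overline D(\lambda_0,t)$. For $|\lambda-\mu|=\tau$,
$$(\lambda-\mu)\langle f(\lambda),f(\mu)\rangle=\langle(\lambda-A)f(\lambda),f(\mu)\rangle+\langle f(\lambda),(A-\mu)^*f(\mu)\rangle .$$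
The first term is at most $\gamma s(t)$ in modulus. The second is at most $s(t+\tau)\cdot k\|(A-\mu)f(\mu)\|\le k\gamma s(t+\tau)$. So $|\langle f(\lambda),f(\mu)\rangle|\le(1+k)\gamma s(t+\tau)/\tau$ on the circle $|\lambda-\mu|=\tau$. By the maximum principle in $\lambda$ the same bound holds at $\lambda=\mu$, where the left side is $\|f(\mu)\|^2$. Thus
$$s(t)^2\le\frac{(1+k)\gamma}{\tau}\,s(t+\tau).$$
Iterate with $t_0=R$, $t_j=t_{j-1}+2^{-j}R$:
$$s(R)\le\prod_{j=1}^J\Bigl(\frac{(1+k)\gamma2^j}{R}\Bigr)^{2^{-j}}s(t_J)^{2^{-J}} .$$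
Since $0<s(R)\le s(t_J)\le s(2R)$, the last factor tends to $1$. With $\sum2^{-j}=1$ and $\sum j2^{-j}=2$ the product tends to $4(1+k)\gamma/R$. $\square$

**Definition (the exceptional set).** $E(A)$ is the set of points of $\mathbb C$ at which $m_A$ is not locally bounded.

In Example 2, $E(A)=\{0\}$. Covering compact sets by finitely many discs, Lemma 1 gives:
$$\text{if }(A-\lambda)f_k(\lambda)\to0\text{ locally uniformly on }U,\text{ then }f_k\to0\text{ locally uniformly on }U\setminus E(A).\tag{1}$$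
If $A$ is $M$-hyponormal, then $E(A)=\emptyset$ and $(\beta)$ follows. For dominant $A$ the argument stops exactly at $E(A)$: the lemma needs one $k$ for a whole disc. How much can be saved?

**Theorem 2.** Let $A$ be dominant.

- (a) $E(A)$ is closed, nowhere dense, and contained in $\sigma(A)$.
- (b) If $E(A)$ is totally disconnected, then $A$ has $(\beta)$, hence $(C)$. In particular this holds if $\sigma(A)$ is totally disconnected.
- (c) Suppose $E(A)\subset\mathbb T$ and $m_A(\lambda)\le\Theta(|\log|\lambda||)$ for $0<|\log|\lambda||<y_0$, where $\Theta\ge e$ is decreasing and $\int_0^{y_0}\log\log\Theta(y)\,dy<\infty$. Then $A$ has $(\beta)$, hence $(C)$.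

*Proof of (a).* The complement of $E(A)$ is open by definition. On the resolvent set $m_A(\lambda)\le(\|A\|+|\lambda|)\|(A-\lambda)^{-1}\|$ is locally bounded, so $E(A)\subset\sigma(A)$. Each set $\{m_A\le k\}$ is closed, because the inequality $\|(A-\lambda)^*x\|\le k\|(A-\lambda)x\|$ passes to limits in $\lambda$. By dominance $\mathbb C=\bigcup_{k\in\mathbb N}\{m_A\le k\}$. By Baire, every open disc contains an open disc on which $m_A$ is bounded. So the closed set $E(A)$ contains no disc. $\square$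

*Proof of (b).* The idea is to surround $E(A)$ by curves that avoid it. Let $(A-\lambda)f_k(\lambda)\to0$ locally uniformly on $U$. By (1) we only need uniform convergence near a point $\lambda_0\in E=E(A)$ with $\lambda_0\in U$. Let $\overline D(\lambda_0,R)\subset U$. As $E$ is compact and totally disconnected, there is a relatively clopen $E_0\subset E$ with $\lambda_0\in E_0\subset D(\lambda_0,R)$. The sets $E_0$ and $E\setminus E_0$ are compact and disjoint. So for small $t$ the set $V=\{\operatorname{dist}(\cdot,E_0)<t\}$ satisfies $\overline V\subset D(\lambda_0,R)$, and $\partial V\subset\{\operatorname{dist}(\cdot,E_0)=t\}$ misses $E$. By (1), $f_k\to0$ uniformly on $\partial V$. By the maximum principle, $f_k\to0$ uniformly on $V\ni\lambda_0$. If $\sigma(A)$ is totally disconnected, so is its subset $E(A)$. $\square$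

If $E(A)$ contains a circle, no curve separates its points from the rest of $E(A)$, and this argument has nothing to start from. What remains is to control how fast $f_k$ may blow up near the circle.

*Proof of (c).* We use Levinson's $\log\log$ theorem (N. Levinson, *Gap and Density Theorems*, 1940; Y. Domar, Ark. Mat. 3 (1958); P. Koosis, *The Logarithmic Integral I*, VII.D.7). It states: if $G$ is analytic on the rectangle $\{|\operatorname{Re}w-x_0|<a,\ |\operatorname{Im}w|<a\}$ and $|G(w)|\le\Theta_1(|\operatorname{Im}w|)$ off the real axis, where $\Theta_1\ge e$ is decreasing and $\int_0^a\log\log\Theta_1<\infty$, then $|G|\le C'$ on each compact subset of the rectangle, with $C'$ depending only on the compact set, the rectangle and $\Theta_1$.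

Let $(A-\lambda)f_k(\lambda)\to0$ locally uniformly on $U$. Off $\mathbb T$ use (1). Let $\lambda_0=e^{ix_0}\in\mathbb T\cap U$. Choose $a<\min(\frac12,\frac{y_0}2)$ so small that the closed $a$-neighborhood $K'$ of $\{e^{iw}:|\operatorname{Re}w-x_0|\le a,\ |\operatorname{Im}w|\le a\}$ is a compact subset of $U$. Put
$$\gamma_k=\tfrac1k+\max_{\lambda\in K'}\|(A-\lambda)f_k(\lambda)\|\longrightarrow0 .$$
Take $w$ in this rectangle with $y=|\operatorname{Im}w|>0$, and $\lambda=e^{iw}$. The disc $\overline D(\lambda,y/8)$ lies in $K'$. Moduli on it are at least $e^{-1/2}-\frac1{16}\ge\frac12$, and $\log$ is $2$-Lipschitz on $[\frac12,\infty)$. So $|\log|\cdot||$ differs from $y$ by at most $y/4$ on the disc, and hence lies in $[\frac{3y}4,\frac{5y}4]\subset(0,y_0)$. Therefore $m_A\le\Theta(y/2)$ on the disc, and Lemma 1 with $R=y/16$ gives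
$$\|f_k(e^{iw})\|\le\frac{64(1+\Theta(y/2))}{y}\gamma_k\le\gamma_k\Theta_1(y),\qquad\Theta_1(y)=\frac{128\,\Theta(y/2)}{y}.$$
$\Theta_1$ is decreasing and $\ge e$. By $\log(\alpha+\beta)\le\log2+\log^+\alpha+\log^+\beta$, applied with $\alpha=\log\frac{128}y$ and $\beta=\log\Theta(y/2)$, we get $\int_0^a\log\log\Theta_1<\infty$. Apply Levinson's theorem to $G(w)=\gamma_k^{-1}\langle f_k(e^{iw}),\varphi\rangle$ with $\|\varphi\|=1$. The constant $C'$ does not depend on $k$ or $\varphi$, so $\|f_k\|\le C'\gamma_k\to0$ uniformly near $\lambda_0$. $\square$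

So a counterexample with $E(A)\subset\mathbb T$ must have $m_A$ finite on $\mathbb T$ and off $\mathbb T$, yet growing so fast near $\mathbb T$ that $\log\log$ of any decreasing majorant fails to be integrable, as for $\exp\exp(1/y)$. We build it as a direct sum of weighted shifts whose individual constants get worse at that rate.

## 5. One weighted shift: harmless alone, dangerous in the limit

**The blocks.** For integers $n\ge10$ put $\varepsilon=\frac1n$, $N=N_n=\lceil e^{15n}\rceil$, and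
$$d_j=1\ (j\le0),\qquad d_j=e^{\varepsilon j}\ (0\le j\le N),\qquad d_j=e^{\varepsilon N}\bigl(1+\varepsilon(j-N)\bigr)\ (j\ge N).$$
Let $T_n$ be the bilateral shift on $\ell^2(\mathbb Z)$ with $T_ne_j=w_je_{j+1}$, $w_j=d_{j+1}/d_j$. The weights are $1$ for $j<0$, $e^\varepsilon$ for $0\le j<N$, and $1+\frac{\varepsilon}{1+\varepsilon k}$ for $j=N+k$, $k\ge0$. So $1\le w_j\le e^\varepsilon$, whence $\|T_n\|\le e^{1/n}$ and $\|T_n^{-1}\|\le1$.

A product of $k$ consecutive weights is at most $e^{k/n}$. It is also at most $e^{\varepsilon N}(1+\varepsilon k)$: indices in $[0,N)$ contribute at most $e^{\varepsilon N}$, and a run of $l\le k$ indices from $N+i$ on contributes $\frac{1+\varepsilon(i+l)}{1+\varepsilon i}\le1+\varepsilon k$. Hence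
$$\|T_n^k\|\le\min\{e^{k/n},\,e^{N/n}(1+k)\},\qquad\|T_n^{-k}\|\le1\qquad(k\ge0).\tag{2}$$

**Function model.** Use normalized measure on $\mathbb T$ and let
$$W_n=\Bigl\{h\in L^2(\mathbb T):\|h\|_n^2=\sum_jd_j^2|\hat h(j)|^2<\infty\Bigr\},\qquad x_j=d_j\hat h(j).$$
This identifies $\ell^2(\mathbb Z)$ with $W_n$. Since $(T_nx)_j=w_{j-1}x_{j-1}=d_j\hat h(j-1)$, the operator $T_n$ becomes multiplication by $z$. As $1\le d_j\le e^{N/n}(1+|j|)$, we have $C^\infty(\mathbb T)\subset W_n\subset L^2(\mathbb T)$, the last inclusion being contractive.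

**Lemma 2.** For each $n\ge10$ and each closed $F$, $\mathcal H_{T_n}(F)=\{h\in W_n:h=0\text{ a.e. on }\mathbb T\setminus F\}$. In particular $T_n$ satisfies $(C)$.

*Proof.* ($\subseteq$) Let $\sigma_{T_n}(h)\subseteq F$ and $\lambda\in\mathbb T\setminus F$, with a solution $f$ near $\lambda$. Then $f(\mu)=h/(z-\mu)$ a.e., and $\|f(\mu)\|_{L^2}$ is bounded for $\mu$ in a small closed arc $J$ around $\lambda$. By Tonelli
$$\int_{\mathbb T}|h(z)|^2\Bigl(\int_J\frac{|d\mu|}{|z-\mu|^2}\Bigr)\frac{|dz|}{2\pi}=\int_J\|f(\mu)\|_{L^2}^2|d\mu|<\infty .$$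
The inner integral is $\infty$ for $z\in J$, so $h=0$ a.e. on $J$. Countably many such arcs cover $\mathbb T\setminus F$.

($\supseteq$) Let $h=0$ a.e. on $\mathbb T\setminus F$ and $\lambda_0\notin F$. If $F\cap\mathbb T=\emptyset$ then $h=0$. Otherwise let $3\delta=\operatorname{dist}(\lambda_0,F\cap\mathbb T)>0$ and take $\psi\in C^\infty(\mathbb T)$ with $\psi=0$ where $|z-\lambda_0|\le\delta$ and $\psi=1$ where $|z-\lambda_0|\ge2\delta$. By (2), a smooth $\varphi=\sum\hat\varphi(j)z^j$ multiplies $W_n$ with norm at most $\sum_j|\hat\varphi(j)|\|T_n^j\|\le C_n\|\varphi\|_{C^3}$. The function $\psi(z-\lambda_0)^{-k-1}$ has $C^3$-norm $O((k+1)^3\delta^{-k})$ for fixed $\delta$ and $\psi$. So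
$$f(\lambda)=\sum_{k\ge0}(\lambda-\lambda_0)^k\,\psi\,(z-\lambda_0)^{-k-1}h$$
converges for $|\lambda-\lambda_0|<\delta$ to the analytic function $\frac{\psi h}{z-\lambda}$ with values in $W_n$, and $(T_n-\lambda)f(\lambda)=\psi h=h$. So $\lambda_0\in\rho_{T_n}(h)$.

Convergence in $W_n$ implies convergence in $L^2$, so the space on the right is closed. $\square$

Each block is thus harmless, but the constants $C_n$ contain $e^{N/n}$ and are not uniform in $n$. In a direct sum we need uniformity, so look for a *uniform* estimate that fails.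

**A mollifier.** Fix $0\le\chi\in C^\infty(\mathbb R)$ with $\operatorname{supp}\chi\subset(-1,1)$, $\int\chi=1$, and put $\tilde\chi(\xi)=\int\chi(\alpha)e^{-i\alpha\xi}d\alpha$. Then, with $c_0=\int|\chi'''|$,
$$|\tilde\chi(\xi)|\le\min(1,c_0|\xi|^{-3}),\qquad|1-\tilde\chi(\xi)|\le|\xi|.\tag{3}$$
Fix $F$ as in Theorem 1(ii), and let $C_F^\infty$ be the set of $h\in C^\infty(\mathbb T)$ with support in $F\cap\mathbb T$. Choose $x_1\in\mathbb R$ and $0<\eta_0<1$ with $e^{ix}\in F$ for $|x-x_1|\le2\eta_0$. For $0<\eta\le\eta_0$, $\zeta=e^{i\theta}$, $|\theta-x_1|\le\eta_0$, put $u(e^{i\beta})=\frac{2\pi}\eta\chi\bigl(\frac{\theta-\beta}\eta\bigr)$ for $|\beta-\theta|\le\pi$. Its support lies in $|\beta-\theta|<\eta$, so $u\in C_F^\infty$. Substituting $\beta=\theta-\eta\alpha$,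
$$\hat u(k)=\frac1\eta\int\chi\Bigl(\frac{\theta-\beta}\eta\Bigr)e^{-ik\beta}d\beta=e^{-ik\theta}\int\chi(\alpha)e^{ik\eta\alpha}d\alpha=\overline{\tilde\chi(\eta k)\zeta^k}.\tag{4}$$

**The limit $N=\infty$.** Re-center the weight at $N$ by putting $\delta_k=d_{N+k}/d_N$:
$$\delta_k=1+\varepsilon k\ (k\ge0),\qquad\delta_{-l}=e^{-\varepsilon l}\ (0\le l\le N),\qquad\delta_{-l}=e^{-\varepsilon N}\ (l\ge N).\tag{5}$$
Pretend that $N=\infty$, so that $\delta_{-l}=e^{-\varepsilon l}$ for all $l\ge0$, and let $X$ be the space of sequences $(g_k)$ with $\sum\delta_k^2|g_k|^2<\infty$. Two things happen in $X$.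

First, $C_F^\infty$ (via Fourier coefficients) is dense in $X$. A functional vanishing on it has the form $\sum\hat u(k)\bar p_k$ with $\sum\delta_k^{-2}|p_k|^2<\infty$. So $p_k$ grows at most linearly as $k\to+\infty$, and $p_{-l}=O(e^{-\varepsilon l})$. By (4), $P_\eta(z)=\sum p_k\tilde\chi(\eta k)z^k$ vanishes on an arc of $\mathbb T$. It is analytic in $e^{-\varepsilon}<|z|<1$ and continuous up to $|z|=1$, so by Schwarz reflection $P_\eta\equiv0$. Thus $p_k\tilde\chi(\eta k)=0$, and $\eta\to0$ gives $p_k=0$. In $X$, the restriction "supported in $F$" has no force.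

Second, let $\mu\in\mathbb T\setminus F$ and $r=e^{-\varepsilon/2}$. The sequence $g_k=r^k\bar\mu^k$ lies in $X$, since $\delta_{-l}^2r^{-2l}=e^{-\varepsilon l}$. It satisfies $g_{k-1}=\frac\mu rg_k$, so $(z-\mu)g=\mu(\frac1r-1)g$ with $\frac1r-1=e^{\varepsilon/2}-1\le\varepsilon$. A bound $\|g\|\le C\|(z-\mu)g\|$ on $C_F^\infty$ would extend to $X$ by density, and this $g$ would force $n\le C$.

The limit operator is useless as a block, because it is not dominant. In normalized coordinates $x_k=\delta_kg_k\neq0$, with weights $w_k=\delta_{k+1}/\delta_k$ and $\lambda=\mu/r$, the equation $(T-\lambda)x=0$ reads $w_kx_k=\lambda x_{k+1}$, while $(T-\lambda)^*x=0$ would read $w_kx_{k+1}=\bar\lambda x_k$. Together they give $w_k^2=|\lambda|^2$ for all $k$, but the weights are not constant.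

So $N$ must be finite for dominance. It must also be large enough for a quantitative version of the density argument. That argument sends information through an annulus of thickness $\frac1n$ from an arc in $F$ to a point near $\mu$, at an angular distance up to about $\pi$. This costs a factor $e^{-14n}$ in a harmonic measure, and $N\ge e^{15n}$ pays for it.

## 6. The direct sum is dominant, with constant $11$ on the circle

Let $A_0=\bigoplus_{n\ge10}T_n$ on $\mathcal H_0=\bigoplus_{n\ge10}\ell^2(\mathbb Z)$. For general $\mathcal H$ write $\mathcal H=\mathcal H_0\oplus\mathcal H_1$ and $A=A_0\oplus I$.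

**Step 1: reduction to $A_0$.** Since $I$ is normal, if $M_\lambda$ works for $A_0$ then $\max(M_\lambda,1)$ works for $A$. Once $\sigma(A_0)=\mathbb T$ is known, $\sigma(A)=\mathbb T$, since $1\in\mathbb T$. Solutions for $x\oplus0$ project to solutions for $x$, and conversely solutions extend by $0$, so $\sigma_A(x\oplus0)=\sigma_{A_0}(x)$. Hence $\mathcal H_A(F)\cap(\mathcal H_0\oplus0)=\mathcal H_{A_0}(F)\oplus0$, and if $\mathcal H_A(F)$ is closed then so is $\mathcal H_{A_0}(F)$. It suffices to prove the assertions for $A_0$.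

**Step 2: off the circle, and $\sigma(A_0)=\mathbb T$.** This step is for $\lambda\notin\mathbb T$, where invertibility is enough. If $|\lambda|<1$: $\|A_0^{-1}\|\le1$, so $A_0-\lambda=A_0(I-\lambda A_0^{-1})$ is invertible. If $|\lambda|>1$: put $y=\log|\lambda|$. By (2) the series $(T_n-\lambda)^{-1}=-\sum_{k\ge0}\lambda^{-k-1}T_n^k$ converges for each $n$. If $n>2/y$, then $\|T_n^k\|\le e^{ky/2}$ and
$$\|(T_n-\lambda)^{-1}\|\le\sum_{k\ge0}e^{-y(k+1)}e^{ky/2}\le\frac1{1-e^{-y/2}} .\tag{6}$$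
The finitely many $n\le2/y$ have finite norms, so the supremum over $n$ is finite and $A_0-\lambda$ is invertible. Thus $\sigma(A_0)\subset\mathbb T$, and for $\lambda\notin\mathbb T$ the third rule of Section 1 gives $m_{A_0}(\lambda)<\infty$.

For $\zeta\in\mathbb T$ let $V_\zeta$ be the unitary $e_j\mapsto\zeta^je_j$. Then
$$V_\zeta^{-1}T_nV_\zeta=\bar\zeta T_n ,\tag{7}$$
so $A_0$ is unitarily equivalent to $\bar\zeta A_0$. The set $\sigma(A_0)$ is non-empty and rotation invariant, hence equal to $\mathbb T$.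

**Step 3: on the circle.** We show $\|(T_n-\lambda)^*x\|\le11\|(T_n-\lambda)x\|$ for all $n\ge10$, $x$ and $|\lambda|=1$. Squaring and summing over $n$ then gives $M_\lambda=121$. By (7) with $\zeta=\bar\lambda$, $T_n-\lambda$ is unitarily equivalent to $\lambda(T_n-1)$, so take $\lambda=1$. Write $T=T_n$ and
$$x_j=d_ja_j,\qquad b_j=a_j-a_{j-1},\qquad v_j=d_j^2,\qquad\kappa_j=w_j^2-1\ge0 .$$
Since $(Tx)_j=d_ja_{j-1}$,
$$B^2:=\|(T-1)x\|^2=\sum_jv_j|b_j|^2 .$$
From $T^*-1=-T^*(T-1)+(T^*T-1)$ and $T^*T=\operatorname{diag}(w_j^2)$,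
$$\|(T^*-1)x\|\le e^\varepsilon B+\sqrt S,\qquad S:=\sum_j\kappa_j^2v_j|a_j|^2 .\tag{8}$$
We must bound $S$ by $B^2$. Because $\kappa_jv_j=v_{j+1}-v_j$, one factor $\kappa_j$ in $S$ is a difference, and we sum by parts. All series converge absolutely, since $\kappa$ is bounded, $v_{j+1}\le e^{2\varepsilon}v_j$ and $\sum v_j|a_j|^2=\|x\|^2$:
$$S=\sum_j\kappa_j(v_{j+1}-v_j)|a_j|^2=\sum_jv_j\kappa_{j-1}|a_{j-1}|^2-\sum_jv_j\kappa_j|a_j|^2$$
$$=\sum_jv_j(\kappa_{j-1}-\kappa_j)|a_{j-1}|^2+\sum_jv_j\kappa_j\bigl(|a_{j-1}|^2-|a_j|^2\bigr).\tag{9}$$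

*Claim:* $\kappa_{j-1}-\kappa_j\le\frac{11}{20}\kappa_{j-1}^2$ for all $j$.

- For $j\le0$ and for $1\le j\le N-1$ the left side is $\le0$.
- For $j=N$ it is $(e^{2\varepsilon}-1)-(2\varepsilon+\varepsilon^2)$. As $\varepsilon\le\frac1{10}$, $e^{2\varepsilon}-1-2\varepsilon\le\frac{2\varepsilon^2}{1-2\varepsilon/3}\le\frac{15}7\varepsilon^2$. So the left side is at most $\frac87\varepsilon^2\le2.2\,\varepsilon^2$, while $\kappa_{N-1}^2\ge4\varepsilon^2$.
- For $j=N+k$, $k\ge1$, put $s_k=\varepsilon/(1+\varepsilon k)$. Then $w_{N+k}=1+s_k$, $\kappa_{N+k}=2s_k+s_k^2$, and $s_{k-1}-s_k=s_{k-1}s_k$. So the left side is $s_{k-1}s_k(2+s_{k-1}+s_k)\le2.2\,s_{k-1}^2$, while $\kappa_{j-1}^2\ge4s_{k-1}^2$.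

By the claim, the first sum in (9) is at most $\frac{11}{20}\sum_jv_{j+1}\kappa_j^2|a_j|^2\le\frac{11}{20}e^{0.2}S\le\frac34S$. In the second sum, $|a_{j-1}|^2-|a_j|^2=|b_j|^2-2\operatorname{Re}(b_j\bar a_j)$ and $\kappa_j\le e^{0.2}-1\le\frac14$. By Cauchy–Schwarz it is at most $\frac14B^2+2B\sqrt S$. Hence $S\le\frac34S+\frac14B^2+2B\sqrt S$, that is, $S\le B^2+8B\sqrt S$. So $\sqrt S\le(4+\sqrt{17})B\le9B$, and by (8) $\|(T^*-1)x\|\le(e^{0.1}+9)B\le11B$. This proves (i) and dominance. $\square$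

**Remark (why the linear ramp).** Suppose we kept $d_j=e^{\varepsilon N}$ for $j\ge N$ instead of the ramp. Take $a_j=\max(0,1-|j|/L)$ with $L>N$. The identities leading to (8) still hold, and $B^2\le e^{2\varepsilon N}\cdot2L\cdot L^{-2}\to0$ as $L\to\infty$, while $S\ge\kappa_{N-1}^2v_{N-1}|a_{N-1}|^2\to\kappa_{N-1}^2v_{N-1}>0$. Since $\|(T^*-1)x\|\ge\sqrt S-e^\varepsilon B$, we would get $m_T(1)=\infty$. The ramp lets $\kappa_j$ decrease no faster than $\frac{11}{20}\kappa_{j-1}^2$ per step, which is exactly what the summation by parts needs.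

## 7. The spaces $\mathcal H_{A_0}(F)$ are not closed

Let $F$ be as in Theorem 1(ii), with $x_1,\eta_0$ as in Section 5, and suppose that $\mathcal H_{A_0}(F)$ is closed. Fix $\mu\in\mathbb T\setminus F$.

**Step 1: closedness gives an estimate uniform in $n$.** Represent $\mathcal H_0$ as $\bigoplus W_n$. The operator $A_0-\mu$ is injective, being multiplication by $z-\mu$ on $L^2$-functions. For $x\in\mathcal H_{A_0}(F)$ we have $\mu\in\rho_{A_0}(x)$, so there is a unique $y$ with $(A_0-\mu)y=x$. The map $x\mapsto y$ is linear on the Banach space $\mathcal H_{A_0}(F)$, and its graph is closed: if $x_i\to x$ and $y_i\to y$ then $(A_0-\mu)y=x$. By the closed graph theorem it is bounded, with norm $C$, say. By Lemma 2, every element of $C_F^\infty$, placed in the $n$-th summand, lies in $\mathcal H_{A_0}(F)$. If $h\in C_F^\infty$, then $(z-\mu)h\in C_F^\infty$, so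
$$\|h\|_n\le C\|(z-\mu)h\|_n\qquad\text{for all }n\ge10,\ h\in C_F^\infty .\tag{10}$$
The same $C$ serves for all $n$. We now show that (10) is impossible. Constants $c_0,c_1,c_2$ do not depend on $n$.

**Step 2: re-centering.** Fix $n$, use $\delta_k$ from (5), and put $|||g|||^2=\sum_k\delta_k^2|\hat g(k)|^2$. For $h=z^Ng$ we have $\hat h(j)=\hat g(j-N)$, so $\|h\|_n=d_N|||g|||$, and (10) gives
$$|||g|||\le C\,|||(z-\mu)g|||\qquad(g\in C_F^\infty).\tag{11}$$

**Step 3: duality.** The purpose is to turn (11) into a sequence $a$ that annihilates $C_F^\infty$. We test (11) against the right half of the eigenvector of Section 5. Let $r=e^{-\varepsilon/2}$ and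
$$\Gamma^2=\sum_{k\ge0}\delta_k^2r^{2k},\qquad q_k=\delta_k^2r^k\bar\mu^k\ (k\ge0),\qquad q_k=0\ (k<0),\qquad Q=\sum_k|q_k| .$$
Sizes: $r^{2k}=e^{-\varepsilon k}$ and $\delta_k\ge1$ give $\Gamma^2\ge\frac1{1-e^{-\varepsilon}}\ge n$. Using $1+t\le4e^{t/4}$, $1+t\le8e^{t/8}$ for $t\ge 0$, and $1-e^{-s}\ge\frac s2$ on $[0,1]$,
$$n\le\Gamma^2\le16\sum_{k\ge0}e^{-\varepsilon k/2}\le64n,\qquad Q\le64\sum_{k\ge0}e^{-\varepsilon k/4}\le512n .\tag{12}$$

Since $\sum_{k\ge0}\delta_k^{-2}|q_k|^2=\Gamma^2$, Cauchy–Schwarz and (11) give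
$$\Bigl|\sum_k\hat g(k)\bar q_k\Bigr|\le\Gamma|||g|||\le C\Gamma\,|||(z-\mu)g||| .$$
So $(z-\mu)g\mapsto\sum\hat g(k)\bar q_k$ is a well-defined functional on $(z-\mu)C_F^\infty$, bounded by $C\Gamma$ in $|||\cdot|||$. Extend it by Hahn–Banach to the Hilbert space of sequences with weight $\delta_k^2$ and represent it by Riesz as $u\mapsto\sum\delta_k^2\hat u(k)\bar y_k$ with $\sum\delta_k^2|y_k|^2\le C^2\Gamma^2$. With $p_k=\delta_k^2y_k$,
$$\sum_k\delta_k^{-2}|p_k|^2\le C^2\Gamma^2,\qquad\sum_k\widehat{(z-\mu)g}(k)\,\bar p_k=\sum_k\hat g(k)\bar q_k\quad(g\in C_F^\infty).\tag{13}$$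
In particular $|p_k|\le C\Gamma\delta_k$.

There is also an explicit, one-sided solution of the second identity. Let $c_k=0$ for $k\le0$ and $c_{k+1}=\bar\mu c_k+q_k$ for $k\ge0$; then $|c_k|\le Q$. Since $\widehat{(z-\mu)g}(k)=\hat g(k-1)-\mu\hat g(k)$ and $c_{k+1}-\bar\mu c_k=q_k$ for all $k\in\mathbb Z$,
$$\sum_k\widehat{(z-\mu)g}(k)\,\bar c_k=\sum_k\hat g(k)\bigl(\bar c_{k+1}-\mu\bar c_k\bigr)=\sum_k\hat g(k)\bar q_k .$$
Put $a_k=p_k-c_k$. Since $\mu\notin F$, every $u\in C_F^\infty$ is $(z-\mu)g$ with $g=u/(z-\mu)\in C_F^\infty$. Subtracting,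
$$\sum_k\hat u(k)\,\bar a_k=0\qquad\text{for all }u\in C_F^\infty .\tag{14}$$
(All sums converge absolutely, as $\hat g$ and $\hat u$ decay rapidly and $p,c$ grow at most linearly.) Moreover $|a_k|\le C\Gamma(1+\varepsilon k)+Q$ for $k\ge0$, and $a_k=p_k$ for $k\le0$.

For $|z|<1$ the recursion gives $c(z):=\sum_{k\ge1}c_kz^k=\frac{z\,q(z)}{1-\bar\mu z}$ with $q(z)=\sum q_kz^k$. As $q(r\mu)=\Gamma^2$,
$$|c(r\mu)|=\frac{r\,\Gamma^2}{1-r}.\tag{15}$$

**Step 4: what must be contradicted.** Define the analytic function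
$$\Delta(z)=\sum_{k\ge-N}a_kz^k,\qquad0<|z|<1 .$$
Then $\Delta(r\mu)=\sum_{k\ge0}p_k(r\mu)^k+\sum_{l=1}^Np_{-l}(r\mu)^{-l}-c(r\mu)$. By (13) and Cauchy–Schwarz,
$$\Bigl|\sum_{k\ge0}p_k(r\mu)^k\Bigr|\le C\Gamma\cdot\Gamma,\qquad\Bigl|\sum_{l=1}^Np_{-l}(r\mu)^{-l}\Bigr|\le C\Gamma\Bigl(\sum_{l\ge1}e^{-2\varepsilon l}e^{\varepsilon l}\Bigr)^{1/2}\le C\Gamma\sqrt n\le C\Gamma^2 ,$$
because $\sum_{l\ge1}e^{-\varepsilon l}=\frac1{e^\varepsilon-1}\le n\le\Gamma^2$. With (15), after division by $\Gamma^2$,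
$$n\le\frac1{e^{\varepsilon/2}-1}=\frac r{1-r}\le2C+\Gamma^{-2}|\Delta(r\mu)| ,\tag{16}$$
where $e^{\varepsilon/2}-1\le\varepsilon$ was used. So it is enough to prove $\Delta(r\mu)\to0$ as $n\to\infty$: then (16) fails for large $n$.

The reason to expect this is (14). It says that the distribution $\sum a_kz^k$ vanishes on an arc, and $\Delta$ omits only the tail $k<-N$, whose coefficients are at most $C\Gamma e^{-\varepsilon N}$. So $\Delta$ is an analytic function in an annulus of width about $\frac1n$ whose boundary values are extremely small on an arc. Since boundary values exist only in a weak sense, we mollify first.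

**Step 5: mollification and two bounds.** Put $\eta=\frac1N$ and
$$\Delta_\eta(z)=\sum_{k\ge-N}a_k\tilde\chi(\eta k)z^k .$$
By (3), $\Delta_\eta$ is analytic on $0<|z|<1$ and continuous on $0<|z|\le1$.

*On the annulus* $e^{-\varepsilon}\le|z|\le1$, the terms with $k=-l<0$ are bounded by $C\Gamma e^{-\varepsilon l}e^{\varepsilon l}$, so
$$|\Delta_\eta(z)|\le\sum_{k\ge0}\bigl(C\Gamma(1+k)+Q\bigr)\min\bigl(1,c_0(N/k)^3\bigr)+C\Gamma N .$$
The terms $0\le k\le N$ add up to at most $(N+1)(C\Gamma(N+1)+Q)$. The terms $k>N$ add up to at most $c_0N^3\sum_{k>N}(2C\Gamma k+Q)k^{-3}\le c_0N^2(2C\Gamma+Q)$. Hence, with a suitable $c_1$,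
$$|\Delta_\eta(z)|\le B_n:=c_1(1+C)(1+\Gamma+Q)N^2\qquad(e^{-\varepsilon}\le|z|\le1).\tag{17}$$
By (12) and $N\le2e^{15n}$, $\log B_n=O(n)$.

*On an arc in $F$:* consider $n$ with $\eta\le\eta_0$, and $\zeta=e^{i\theta}$ with $|\theta-x_1|\le\eta_0$. Insert the function $u$ of (4) into (14): $\sum_{k\in\mathbb Z}a_k\tilde\chi(\eta k)\zeta^k=0$. As $|a_k|=|p_k|\le C\Gamma e^{-\varepsilon N}$ for $k<-N$, and $\sum_k|\tilde\chi(\eta k)|\le c_2/\eta=c_2N$ by (3),
$$|\Delta_\eta(\zeta)|=\Bigl|\sum_{k<-N}a_k\tilde\chi(\eta k)\zeta^k\Bigr|\le C\Gamma e^{-N/n}c_2N\le B_ne^{-N/n},\tag{18}$$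
after enlarging $c_1$ if necessary.

**Step 6: two-constants estimate.** This step carries the smallness (18) from the arc to the point $r\mu$. Let $G(w)=\Delta_\eta(e^{iw})$ on the strip $0\le\operatorname{Im}w\le\varepsilon$. It is continuous there, analytic inside, bounded by $B_n$, and bounded by $B_ne^{-N/n}$ on $I=[x_1-\eta_0,x_1+\eta_0]$. If $G\equiv0$, then $\Delta_\eta(r\mu)=0$ and (20) below is trivial. So assume $G\not\equiv0$.

The map $\Phi(w)=e^{\pi w/\varepsilon}$ takes the open strip conformally onto the upper half-plane and $I$ onto an interval $[\alpha,\beta]\subset(0,\infty)$. Put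
$$\omega(w)=\frac1\pi\bigl[\arg(\Phi(w)-\beta)-\arg(\Phi(w)-\alpha)\bigr]=\frac1\pi\int_\alpha^\beta\frac{\operatorname{Im}\Phi(w)}{|\Phi(w)-t|^2}\,dt .$$
This is harmonic, $0<\omega<1$, and it extends continuously to every finite boundary point except the endpoints of $I$, with value $1$ on the interior of $I$ and $0$ on the rest of the boundary. So $\phi=\log|G|-\log B_n+\frac Nn\omega$ is subharmonic and bounded above, with boundary limsup $\le0$ except possibly at the endpoints of $I$ and at the two ends of the strip.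

Exceptions at finitely many points do not matter. Transfer $\phi$ conformally to the unit disc, with exceptional boundary points $\tau_1,\dots,\tau_4$ (the images of $\alpha,\beta,0,\infty$). For $s>0$ the function $\phi+s\sum_i\log\frac{|\xi-\tau_i|}2$ is subharmonic in $\xi$ with limsup $\le0$ at *every* boundary point, hence $\le0$. Let $s\to0$ to get $\phi\le0$. Thus
$$\log|G|\le\log B_n-\tfrac Nn\,\omega .\tag{19}$$

At height $\varepsilon/2$, $w=x+\frac{i\varepsilon}2$, we have $\Phi(w)=ie^{\pi x/\varepsilon}$. Substituting $t=e^{\pi s/\varepsilon}$,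
$$\omega\bigl(x+\tfrac{i\varepsilon}2\bigr)=\frac1\varepsilon\int_I\frac{e^{\pi(x+s)/\varepsilon}}{e^{2\pi x/\varepsilon}+e^{2\pi s/\varepsilon}}\,ds=\int_I\frac1{2\varepsilon}\operatorname{sech}\frac{\pi(x-s)}\varepsilon\,ds .$$
Choose $x_\mu$ with $e^{ix_\mu}=\mu$ and $|x_\mu-x_1|\le\pi$. For $s\in I$, $|x_\mu-s|\le\pi+1$. With $\operatorname{sech}t\ge e^{-|t|}$ and $\pi(\pi+1)<14$,
$$\omega\bigl(x_\mu+\tfrac{i\varepsilon}2\bigr)\ge\frac{2\eta_0}{2\varepsilon}e^{-\pi(\pi+1)/\varepsilon}\ge\eta_0\,n\,e^{-14n}.$$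
Since $e^{i(x_\mu+i\varepsilon/2)}=r\mu$ and $N\ge e^{15n}$, (19) gives
$$|\Delta_\eta(r\mu)|\le B_n\exp\bigl(-\eta_0Ne^{-14n}\bigr)\le B_n\exp(-\eta_0e^n)\longrightarrow0 ,\tag{20}$$
because $\log B_n=O(n)$.

**Step 7: removing the mollifier, and the contradiction.** By (3), and because $|a_{-l}|r^{-l}\le C\Gamma e^{-\varepsilon l}e^{\varepsilon l/2}$ for $1\le l\le N$,
$$|\Delta(r\mu)-\Delta_\eta(r\mu)|\le\eta\sum_{k\ge-N}|k||a_k|r^k\le\frac1N\Bigl[\sum_{k\ge0}k\bigl(C\Gamma(1+\varepsilon k)+Q\bigr)e^{-\varepsilon k/2}+\sum_{l\ge1}l\,C\Gamma e^{-\varepsilon l/2}\Bigr].$$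
With $1+t\le8e^{t/8}$ and $\sum_kke^{-sk}\le(1-e^{-s})^{-2}\le4s^{-2}$ for $0<s\le1$ (used with $s=\frac{3\varepsilon}8$ and $s=\frac\varepsilon2$), the bracket is at most $300(C\Gamma+Q)n^2$. By (12) this is at most $(1+C)$ times a polynomial in $n$, while $N\ge e^{15n}$. So the difference tends to $0$, and with (20), $\Delta(r\mu)\to0$ as $n\to\infty$. Now (16) reads $n\le2C+o(1)$, which is false for large $n$. Hence $\mathcal H_{A_0}(F)$ is not closed, and by Step 1 of Section 6 neither is $\mathcal H_A(F)$. For instance $F=\{e^{ix}:0\le x\le\pi\}$ is such a set, so $A$ fails $(C)$. This proves Theorem 1. $\blacksquare$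

## 8. The exceptional set and the growth of $m_{A_0}$ near the circle

How far is $A_0$ from the positive results of Theorem 2? It sits exactly at the edge.

**Theorem 3.** The operator $A_0$ has $E(A_0)=\sigma(A_0)=\mathbb T$ and $m_{A_0}\le11$ on $\mathbb T$. It also satisfies, with a constant $K$,
$$\log\log\bigl(e^e+m_{A_0}(\lambda)\bigr)\le\frac K{\bigl||\lambda|-1\bigr|}\qquad\bigl(0<\bigl||\lambda|-1\bigr|<\tfrac12\bigr),$$
and it fails $(C)$. So for bounds $\log\log m\lesssim||\lambda|-1|^{-a}$ (in the setting $E(A)\subset\mathbb T$ of Theorem 2(c)) the critical exponent is exactly $a=1$: for $a<1$, Theorem 2(c) gives $(\beta)$; for $a=1$, $(C)$ can fail. "Totally disconnected" in Theorem 2(b) cannot be dropped, even when $m_A$ is bounded on $\sigma(A)$.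

**Step 1: the exceptional set.** $m_{A_0}\le11$ on $\mathbb T$, $\sigma(A_0)=\mathbb T$ and the failure of $(C)$ were shown above. By Theorem 2(a), $E(A_0)\subset\sigma(A_0)=\mathbb T$. By (7), $m_{A_0}(\zeta\lambda)=m_{A_0}(\lambda)$ for $\zeta\in\mathbb T$, so $E(A_0)$ is rotation invariant. It is non-empty, since otherwise Theorem 2(b) would give $(C)$. So $E(A_0)=\mathbb T$, which is connected; as $m_{A_0}\le11$ on $\sigma(A_0)$ and $(C)$ fails, the hypothesis in (b) cannot be dropped.

**Step 2: growth inside the circle.** For $|\lambda|<1$, $\|A_0^{-1}\|\le1$ gives $\|(A_0-\lambda)x\|\ge(1-|\lambda|)\|x\|$, so $m_{A_0}(\lambda)\le(\|A_0\|+1)/(1-|\lambda|)\le3/t$ with $t=1-|\lambda|$. For $0<t<\frac12$,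
$$\log\log(e^e+m_{A_0}(\lambda))\le\log\bigl(e^e+\tfrac3t\bigr)\le\log\tfrac{19}t\le3+\tfrac1t\le\tfrac3t .$$

**Step 3: growth outside the circle.** Let $0<y=\log|\lambda|\le1$. If $n>2/y$, (6) gives $\|(T_n-\lambda)^{-1}\|\le(1-e^{-y/2})^{-1}\le\frac4y$. If $n\le2/y$, (2) gives
$$\|(T_n-\lambda)^{-1}\|\le e^{N_n}\sum_{k\ge0}e^{-yk}(1+k)=\frac{e^{N_n}}{(1-e^{-y})^2}\le\frac4{y^2}\exp\bigl(2e^{30/y}\bigr),$$
since $N_n\le2e^{15n}\le2e^{30/y}$. The last bound exceeds $\frac4y$, so it holds for $\|(A_0-\lambda)^{-1}\|$. As $\|A_0\|+|\lambda|\le e^{0.1}+e\le4$, the third rule of Section 1 gives $m_{A_0}(\lambda)\le\frac{16}{y^2}\exp(2e^{30/y})$. Using $e^e+16\le32$,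
$$\log\bigl(e^e+m_{A_0}(\lambda)\bigr)\le\log32+2\log\tfrac1y+2e^{30/y}\le4e^{30/y},\qquad\log\log\bigl(e^e+m_{A_0}(\lambda)\bigr)\le\log4+\tfrac{30}y\le\tfrac{32}y .$$
For $0<|\lambda|-1<\frac12$ we have $y\le1$ and $y\ge\frac23(|\lambda|-1)$. With Step 2, $K=48$ works.

**Step 4: the exponent.** Let $A$ be dominant with $E(A)\subset\mathbb T$ and $\log\log(e^e+m_A(\lambda))\le K||\lambda|-1|^{-a}$ near $\mathbb T$, off $\mathbb T$, with $0<a<1$. For $y=|\log|\lambda||\le1$ we have $||\lambda|-1|\ge1-e^{-y}\ge\frac y2$. So $m_A(\lambda)\le\Theta(y)$ for small $y>0$, with $\Theta(y)=\exp\exp(2^aKy^{-a})$. This $\Theta$ is decreasing, $\Theta\ge e$, and $\int_0\log\log\Theta(y)\,dy=2^aK\int_0y^{-a}dy<\infty$. By Theorem 2(c), $A$ has $(\beta)$, hence $(C)$. For $a=1$ the operator $A_0$ satisfies the bound and fails $(C)$. $\blacksquare$
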